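\title{A minimal structure that is not ordered although its square is}

\begin{abstract}
An infinite structure is minimal if every subset definable with parameters is finite or cofinite, and it is ordered if it carries a definable irreflexive transitive relation with an infinite chain. We construct a minimal structure $\mathbb M_0$ with small theory that is not ordered, although $\mathbb M_0^2$ is; so $\mathbb M_0$ has the order property and the strict order property. Its universe is the set of leaves of an infinite binary tree, and its only relation says that two paths between leaves are disjoint. We also show that the mechanism is forced: a minimal structure that is not ordered has the order property if and only if its generic type is not definable, and every definable total preorder on tuples in such a structure has finitely many classes.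
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb M$ is a first-order structure with universe $M$. A \emph{formula over $M$} may contain parameters from $M$, and \emph{definable} means definable by such a formula. We write $\phi(M,\bar b)$ for the set of $\bar a$ with $\mathbb M\models\phi(\bar a,\bar b)$, and $\phi(M^n)$ for the set of solutions of $\phi(x_1,\dots,x_n)$. A \emph{complete $n$-type over $M$} is a maximal set of formulas over $M$ in the variables $x_1,\dots,x_n$ every finite subset of which has a common solution in $M$; the set of these types is $S_n(M)$. A \emph{strict order} is an irreflexive transitive relation, and a \emph{chain} is a set of pairwise comparable elements.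

\begin{definition}\label{def:basic}
\begin{enumerate}
\item $\mathbb M$ is \emph{minimal} if $M$ is infinite and every definable subset of $M$ is finite or cofinite.
\item A countable structure $\mathbb M$ has \emph{small theory} if $|S(M)|=\aleph_0$, where $S(M)=\bigcup_{n\ge1}S_n(M)$; equivalently, if $S_n(M)$ is countable for every $n\ge1$.
\item $\mathbb M^n$ is \emph{ordered} if there is a definable strict order on $M^n$ with an infinite chain. $\mathbb M$ is \emph{ordered} if $\mathbb M^1$ is.
\item $\mathbb M$ has the \emph{strict order property} if $\mathbb M^n$ is ordered for some $n$. The theory $\mathrm{Th}(\mathbb M)$ has the strict order property if some elementary extension of $\mathbb M$ has it.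
\item $\mathbb M$ has the \emph{order property} if there are $n\ge1$, tuples $\bar a_i\in M^n$ ($i\in\omega$) and a formula $\phi(\bar x,\bar y)$ over $M$ such that $\mathbb M\models\phi(\bar a_i,\bar a_j)$ if and only if $i<j$. The set $\{\bar a_i:i\in\omega\}$ need not be definable.
\end{enumerate}
\end{definition}

An ordered structure has the strict order property. A structure with the strict order property has a theory with the strict order property, and it has the order property: by Ramsey's theorem (every coloring of the pairs of an infinite set with finitely many colors is constant on the pairs of an infinite subset), an infinite chain contains an increasing or a decreasing sequence, which is ordered by the given formula or by its reverse. The following question, posed in \cite{questions}, asks whether these consequences lead back to an order on the universe itself.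

\begin{quote}
\emph{Is there a minimal structure $\mathbb M_0$ with small theory such that $\mathbb M_0$ has the order property and $\mathrm{Th}(\mathbb M_0)$ has the strict order property, but $\mathbb M_0$ is not ordered?}
\end{quote}

Minimality controls the types in one variable. A $1$-type over a minimal structure either contains a formula with finitely many solutions, and is then the type of an element of $M$, or it is the \emph{generic type}
$$p=\{\phi(x)\text{ over }M:\ \phi(M)\text{ is cofinite}\}.$$
So for a countable minimal structure $S_1(M)$ is countable, and smallness is a condition on tuples. It forbids, for instance, a definable strict order on $M^n$ with a chain $(\bar a_s)_{s\in\mathbb Q}$ of the type of the rationals: the irrational cuts of the chain would extend to $2^{\aleph_0}$ pairwise contradictory types.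

The simplest minimal structures suggest a negative answer. The structure $(\omega,<)$, minimal by quantifier elimination in the language $\{0,\text{successor},<\}$, has all the properties (3)--(5). An infinite set without relations is not ordered, since the transposition of two elements of a chain outside the parameters is an automorphism over the parameters; by Theorem~\ref{thm:B} below it does not have the order property either. In general one expects an order on tuples to show on a single coordinate, and there are two ways to bring it down. A linear order can be pushed down one coordinate at a time (Theorem~\ref{thm:C}). And if a formula $\psi(x,y)$ behaves like $x<y$ on $\omega$, with $\psi(a,M)$ cofinite and $\psi(M,a)$ finite for almost all $a$, then inclusion between the finite sets $\neg\psi(a,M)$ orders $M$ (Lemma~\ref{lem:sym}). Nevertheless the answer is yes.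

Let $T$ be the graph with vertices $(h,q)$, $h,q\in\omega$, in which $(h,q)$ is joined to its \emph{parent} $(h+1,\lfloor q/2\rfloor)$. The number $h$ is the \emph{height} of $(h,q)$. We identify $n\in\omega$ with $(0,n)$ and call these vertices \emph{leaves}. The graph $T$ is a tree (Section~\ref{sec:tree}); let $[x,y]$ be the set of vertices on the path from $x$ to $y$, with $[x,x]=\{x\}$. Put
$$\mathbb M_0=(\omega;D),\qquad D(x,y;z,w)\iff[x,y]\cap[z,w]=\emptyset .$$

\begin{theorem}\label{thm:A}
$\mathbb M_0$ is minimal, has small theory, and is not ordered; but $\mathbb M_0^2$ is ordered. Hence $\mathbb M_0$ has the strict order property (so $\mathrm{Th}(\mathbb M_0)$ does) and the order property.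
\end{theorem}

The next two theorems concern minimal structures of any cardinality in any language. The generic type $p$ of a minimal structure $\mathbb M$ is \emph{definable} if for each formula $\phi(x,\bar y)$ the set $\{\bar b\in M^{|\bar y|}:\phi(x,\bar b)\in p\}$ is definable. A \emph{total preorder} on a set $X$ is a reflexive transitive relation $\preccurlyeq$ in which any two elements are comparable; its \emph{classes} are those of the equivalence relation ``$\bar x\preccurlyeq\bar y$ and $\bar y\preccurlyeq\bar x$'', and they are linearly ordered.

\begin{theorem}\label{thm:B}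
Let $\mathbb M$ be minimal and not ordered. Then $\mathbb M$ has the order property if and only if its generic type is not definable.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\mathbb M$ be minimal and not ordered. Then every definable total preorder on a definable subset of any $M^n$ has finitely many classes.
\end{theorem}

Thus every structure answering the question has a non-definable generic type: for some definable family of subsets of $M$ it cannot say which members are finite. And an order with an infinite chain on $M^2$ can only be partial: no infinite chain of it lies in a definable chain. In the infinite set without relations, whether $\phi(M,\bar b)$ is cofinite depends only on the equalities among $\bar b$ and the parameters of $\phi$, so the generic type is definable; this gives the claim made above.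

Sections~\ref{sec:tree}--\ref{sec:verify} prove Theorem~\ref{thm:A}. Sections~\ref{sec:B} and \ref{sec:C} prove Theorems~\ref{thm:B} and \ref{thm:C} and do not depend on the earlier ones.

\section{The tree and a chain of pairs}\label{sec:tree}

The \emph{ancestors} of $(h,q)$ are the vertices $(h+j,\lfloor q/2^j\rfloor)$, $j\ge0$; a vertex counts as its own ancestor and descendant, and $\mathrm{Desc}(m)$ is the set of descendants of $m$. Any two vertices have the common ancestor $(h,0)$ for large $h$, so $T$ is connected. A vertex of least height on a cycle would have two parents, so $T$ is acyclic. Leaves have degree $1$, and every other vertex has degree $3$: two children and a parent. We write $d$ for the path metric and $h(m)$ for the height of $m$.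

The path $[x,y]$ climbs from $x$ to the lowest common ancestor of $x$ and $y$ and descends to $y$, so each of its vertices is an ancestor of $x$ or of $y$ and a descendant of every common ancestor. Therefore
\begin{equation}\label{eq:desc}
x,y\in\mathrm{Desc}(m)\Rightarrow[x,y]\subseteq\mathrm{Desc}(m),\qquad x,y\notin\mathrm{Desc}(m)\Rightarrow[x,y]\cap\mathrm{Desc}(m)=\emptyset.
\end{equation}
Removing a vertex $m$ from $T$ leaves the \emph{upper} component $T\setminus\mathrm{Desc}(m)$ and, if $m$ is not a leaf, two \emph{lower} components, the sets of descendants of the children of $m$.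

\begin{lemma}\label{lem:dist}
Let $m$ have height $h$. Leaves in a lower component of $T-m$ are at distance exactly $h$ from $m$. Leaves in the upper component are at distances $h+2j$ with $j\ge1$, and every $j\ge1$ occurs.
\end{lemma}

\begin{proof}
The path from $m$ to a leaf $v$ climbs $j\ge0$ steps and descends $h+j$ steps, and $j=0$ exactly when $v\in\mathrm{Desc}(m)$. Given $j\ge1$, climb $j$ steps from $m$ and descend to a leaf through the child not yet visited.
\end{proof}

The vertices $s_i=(i,0)$ form the \emph{spine}, the ray that climbs from the leaf $s_0=0$. For $v\ge1$ let $\beta(v)$ be the number of binary digits of $v$, so that $2^{\beta(v)-1}\le v<2^{\beta(v)}$, and let $\beta(0)=0$. The ancestor of $v$ of height $i$ is $s_i$ if and only if $v<2^i$, that is, $i\ge\beta(v)$. This gives three facts.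
\begin{itemize}
\item[(S1)] The leaves in $\mathrm{Desc}(s_i)$ are the $v<2^i$.
\item[(S2)] The lowest common ancestor of $0$ and $v$ is $s_{\beta(v)}$. So $d(0,v)=2\beta(v)$, and $s_i\in[0,v]$ if and only if $i\le\beta(v)$.
\item[(S3)] If $i<\beta(v)$, then $[0,v]\cap\mathrm{Desc}(s_i)=\{s_0,\dots,s_i\}$.
\end{itemize}
For (S3), a vertex of $[0,v]$ is an ancestor of $0$, hence on the spine, or an ancestor of $v$, hence outside $\mathrm{Desc}(s_i)$ because $v$ is.

A pair of leaves whose path crosses the spine acts as a barrier that cuts off a finite initial segment of $\omega$; see Figure~\ref{fig:tree}. Inclusion between the sets cut off gives the order on pairs.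

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.85cm]
\draw (0,0)--(0.5,1)--(1,0) (2,0)--(2.5,1)--(3,0) (4,0)--(4.5,1)--(5,0) (6,0)--(6.5,1)--(7,0)
 (0.5,1)--(1.5,2)--(2.5,1) (4.5,1)--(5.5,2)--(6.5,1) (1.5,2)--(3.5,3)--(5.5,2) (3.5,3)--(7.5,4);
\draw[dashed] (9.5,4.5)--(7.5,4)--(9.5,3.5);
\draw[line width=1.8pt] (2,0)--(2.5,1)--(1.5,2)--(3.5,3)--(5.5,2)--(4.5,1)--(4,0);
\foreach \q in {0,...,7} {\fill (\q,0) circle (2pt); \node[below] at (\q,0) {$\q$};}
\node[above left] at (0.5,1) {$s_1$}; \node[above left] at (1.5,2) {$s_2$};
\node[above left] at (3.5,3) {$s_3$}; \node[above left] at (7.5,4) {$s_4$};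
\end{tikzpicture}
\caption{The part of the tree $T$ above the leaves $0,\dots,7$, with the spine vertices $s_1,\dots,s_4$. The thick path $[2,4]$ passes through $s_2$, so it meets $[0,v]$ for every leaf $v\ge2$, and it misses $[0,0]$ and $[0,1]$.}\label{fig:tree}
\end{figure}

\begin{proposition}\label{prop:square}
For leaves $x,y$ let $C_{x,y}=\{v\in\omega:D(0,v;x,y)\}$, and put $(x,y)\prec(x',y')$ if $C_{x,y}\subsetneq C_{x',y'}$. Then $\prec$ is a definable strict order on $M_0^2$, and for $i,j\ge1$ we have $(2^{i-1},2^i)\prec(2^{j-1},2^j)$ if and only if $i<j$.
\end{proposition}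

\begin{proof}
Strict inclusion is irreflexive and transitive, and $\prec$ is definable with the parameter $0$. Let $x=2^{i-1}$ and $y=2^i$; we show $C_{x,y}=\{v:v<2^{i-1}\}$. By (S1), $x\in\mathrm{Desc}(s_i)$ and $y\notin\mathrm{Desc}(s_i)$, so the path from $x$ to $y$ leaves $\mathrm{Desc}(s_i)$, necessarily through $s_i$. If $v\ge2^{i-1}$, then $\beta(v)\ge i$ and $s_i\in[0,v]$ by (S2), so $v\notin C_{x,y}$. If $v<2^{i-1}$, then $0,v\in\mathrm{Desc}(s_{i-1})$ and $x,y\notin\mathrm{Desc}(s_{i-1})$, so $[0,v]\cap[x,y]=\emptyset$ by \eqref{eq:desc}.
\end{proof}

The real work is to show that no such order exists on single leaves. The danger is the upward direction of $T$. Suppose we had used the ternary relation $R(x;y,z)$, ``the lowest common ancestor of $x,y$ is lower than that of $x,z$''. By (S2), $R(0;y,z)$ says $\beta(y)<\beta(z)$, a strict order with the chain $1,2,4,\dots$. The relation $D$ is chosen because it speaks of paths only. For leaves $c,c'$ with $\beta(c)<\beta(c')$, the paths between $0,c,c'$ form a tripod, and $D$ alone does not show from which leg the infinite part of the tree branches off. The symmetry between $c$ and $c'$ is not induced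 by an automorphism of $T$ fixing $0$, since $d(0,c)\ne d(0,c')$. It is an approximate symmetry, valid for formulas with few quantifiers when the legs are long. Short distances are visible.

\begin{example}\label{ex:siblings}
Distinct leaves $a,b$ are at distance $2$ if and only if $D(a,b;z,w)$ holds for all $z,w\notin\{a,b\}$. If $a,b$ have the common parent $m$, then $[a,b]\subseteq\mathrm{Desc}(m)$ and $z,w\notin\mathrm{Desc}(m)$, and \eqref{eq:desc} applies. Otherwise let $z$ and $w$ be the leaves that share a parent with $a$ and with $b$ respectively. They are distinct and not in $\{a,b\}$, and the parent of $a$ lies in $[a,b]\cap[z,w]$.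
\end{example}

So the invariant of a tuple of leaves must record the shape of the subtree it spans, with short lengths kept exactly and long lengths forgotten.

\section{Shapes with truncated lengths}\label{sec:shapes}

For a nonempty tuple $\bar a=(a_1,\dots,a_n)$ of leaves, the \emph{hull} $H(\bar a)$ is the union of the paths $[a_i,a_j]$, a finite subtree of $T$. Since $[a_i,a_j]\subseteq[a_1,a_i]\cup[a_1,a_j]$, we have $H(\bar a)=\bigcup_j[a_1,a_j]$. A leaf has degree $1$ and cannot be interior to a path, so the only leaves of $T$ in $H(\bar a)$ are the entries $a_i$. Suppose that $\bar a$ has at least two distinct entries. Then: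
\begin{itemize}
\item[(H1)] The vertices of degree $1$ in $H(\bar a)$ are exactly the $a_i$, since any other vertex is interior to some $[a_i,a_j]$.
\item[(H2)] If an edge of $H(\bar a)$ at $m$ enters a component of $T-m$, that component contains an entry, namely an endpoint of a path $[a_i,a_j]$ through the edge.
\end{itemize}
The \emph{essential} vertices are the $a_i$ and the vertices of degree $3$ in $H(\bar a)$. They cut $H(\bar a)$ into \emph{segments}, paths between essential vertices whose interior vertices have degree $2$ in $H(\bar a)$. The \emph{reduced tree} $R(\bar a)$ has the essential vertices as vertices and the segments as edges; it is a single vertex if all $a_i$ are equal.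
\begin{itemize}
\item[(H3)] Each path $[a_i,a_j]$ is the union of the segments along the path from $a_i$ to $a_j$ in $R(\bar a)$. Indeed, it can end only at an essential vertex, so once it contains an edge or an interior vertex of a segment it runs through the whole segment.
\end{itemize}

\begin{definition}\label{def:approx}
For $L\ge1$ and tuples $\bar a,\bar b$ of the same length, write $\bar a\approx_L\bar b$ if there is a graph isomorphism $f\colon R(\bar a)\to R(\bar b)$ with $f(a_i)=b_i$ for all $i$, such that corresponding segments, of lengths $\ell$ and $\ell'$, satisfy $\min(\ell,L)=\min(\ell',L)$.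
\end{definition}

This is an equivalence relation, and $\approx_{L'}$ refines $\approx_L$ for $L\le L'$. Two further properties will be used to count types.
\begin{itemize}
\item[(E1)] There is at most one isomorphism $f\colon R(\bar a)\to R(\bar b)$ with $f(a_i)=b_i$. For a vertex $m$ of degree $3$, (H2) gives entries $a_i,a_j,a_k$ in the three components of $T-m$, and $m$ is the only common vertex of the three paths between them. So $f(m)$ is the only common vertex of the three paths in $R(\bar b)$ between $b_i,b_j,b_k$.
\item[(E2)] There are finitely many $\approx_L$-classes of $n$-tuples. A tree with $e\ge2$ vertices of degree $1$ and $k$ of degree $3$ has degree sum $e+3k=2(e+k-1)$, so $k=e-2$ and $R(\bar a)$ has at most $2n$ vertices.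
\end{itemize}

The main point is that $\approx_{2L}$ survives the addition of one more leaf, at the price of halving the threshold. Here is the smallest case that matters.

\begin{example}\label{ex:move}
Let $\bar a=(0,8,16)$ and $\bar b=(0,16,8)$. Both hulls are the tripod with center $s_4$ and legs of lengths $4,4,6$ to $0,8,16$, so $\bar a\approx_4\bar b$. We extend $\bar a$ by a leaf $c$ and look for $c'$ with $\bar ac\approx_2\bar bc'$.

Let $c=32$. It branches off the leg to the third entry $16$ at the top vertex $s_5$, cutting this leg into $1+5$, and $d(s_5,32)=7$. In $\bar b$ the third entry is $8$, and its leg $s_4,(3,1),(2,2),(1,4),8$ only descends. Still $c'=12$ works: it branches off at $(3,1)$, cutting the leg into $1+3$, at distance $3$. After truncation at $2$ both cuts read $1+2$ and both new segments read $2$. The infinite branch at $s_5$ has been imitated by a finite branch at $(3,1)$; this is possible because both vertices have height at least $2$, so all leaves are far from them.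

Let $c=20$. It branches off at $(3,2)$, at distance $3$, cutting the leg to $16$ into $3+3$. The leg of length $4$ can be cut as $1+3$, $2+2$ or $3+1$, and none of these agrees with $3+3$ after truncation at $3$. The cut $2+2$ at $(2,2)$, with $c'=10$ at distance $2$, agrees after truncation at $2$. This is why the threshold is halved.
\end{example}

In the example the height of the attaching vertex decided which new lengths were available. The definition of $\approx_L$ does not mention heights, but they can be read off the hull.

\begin{lemma}\label{lem:height}
For $m\in H(\bar a)$ we have $h(m)=\min_i d(m,a_i)$.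
\end{lemma}

\begin{proof}
If $m$ is a leaf, it is an entry and both sides are $0$. Otherwise all leaves are at distance at least $h(m)$ by Lemma~\ref{lem:dist}, and $m$ is interior to some $[a_i,a_j]$, so $a_i$ and $a_j$ lie in different components of $T-m$. One of the two is lower, so $a_i$ or $a_j$ is at distance $h(m)$.
\end{proof}

\begin{lemma}\label{lem:ext}
Let $L\ge1$. If $\bar a\approx_{2L}\bar b$ and $c\in\omega$, then there is $c'\in\omega$ with $\bar ac\approx_L\bar bc'$.
\end{lemma}

\begin{proof}
Let $f$ witness $\bar a\approx_{2L}\bar b$. If $c=a_i$, take $c'=b_i$; the hulls do not change. Assume that $c$ is not an entry, so $c\notin H(\bar a)$. If all $a_i$ equal $a$, then all $b_i$ equal some $b$. By Lemma~\ref{lem:dist} with $h=0$ there is $c'$ with $d(b,c')=d(a,c)$, and the new hulls are single segments of equal length. Now let $\bar a$ have at least two distinct entries.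

\emph{The attaching vertex.} Let $m$ be the first vertex of $H(\bar a)$ on the path from $c$ to $a_1$, and $r=d(m,c)\ge1$. The edge by which the path reaches $m$ is not in $H(\bar a)$. So $m$ does not have degree $3$ in $H(\bar a)$, and $m$ is not an entry, because the only edge at an entry lies in $H(\bar a)$. By (H1), $m$ has degree $2$ and is interior to a segment $[u,v]$. Put $\ell_1=d(u,m)\ge1$, $\ell_2=d(m,v)\ge1$, $\ell=\ell_1+\ell_2$, $u'=f(u)$, $v'=f(v)$, $\ell'=d(u',v')$; then $\min(\ell,2L)=\min(\ell',2L)$.

\emph{Cutting the corresponding segment.} There are $\ell_1',\ell_2'\ge1$ with $\ell_1'+\ell_2'=\ell'$ and $\min(\ell_i,L)=\min(\ell_i',L)$ for $i=1,2$. If $\ell<2L$, then $\ell'=\ell$ and we take $\ell_i'=\ell_i$. Let $\ell,\ell'\ge2L$. If $\ell_1<L$, take $\ell_1'=\ell_1$; then $\ell_2>L$ and $\ell_2'=\ell'-\ell_1>L$. If $\ell_2<L$, exchange the indices. If $\ell_1,\ell_2\ge L$, take $\ell_1'=L$ and $\ell_2'=\ell'-L\ge L$. Let $m'$ be the vertex of $[u',v']$ at distance $\ell_1'$ from $u'$.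

\emph{Heights agree up to $L$.} Deleting the edge $uv$ splits $R(\bar a)$ into a part containing $u$ and a part containing $v$. If $a_i$ is in the first part, then $d(m,a_i)$ is $\ell_1$ plus the lengths of the segments along the path from $u$ to $a_i$ in $R(\bar a)$, and $d(m',b_i)$ is $\ell_1'$ plus the lengths of the corresponding segments; in the second part, use $\ell_2$, $v$, $\ell_2'$, $v'$. Since $\min(\sum x_k,L)=\min(\sum\min(x_k,L),L)$ for $x_k\ge0$, this and Lemma~\ref{lem:height} give
\begin{equation}\label{eq:trunc}
\min(d(m,a_i),L)=\min(d(m',b_i),L)\ \text{ for all }i,\qquad \min(h(m),L)=\min(h(m'),L).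
\end{equation}

\emph{The free branch.} Two of the three components of $T-m$ meet $H(\bar a)$, and they contain entries by (H2). The third, $X$, misses the connected set $H(\bar a)$ and contains $c$. Define $X'$ in the same way for $m'$ and $\bar b$. For a leaf $c'\in X'$ the path from $b_1$ to $c'$ passes through $m'$, so $H(\bar bc')=H(\bar b)\cup[m',c']$, and $R(\bar bc')$ arises from $R(\bar b)$ by subdividing the edge $u'v'$ at $m'$ and attaching the edge $m'c'$. The same description holds for $R(\bar ac)$. Extending $f$ by $m\mapsto m'$, $c\mapsto c'$, we see that it suffices to find a leaf $c'\in X'$ with $\min(d(m',c'),L)=\min(r,L)$.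

If $h(m)\ge L$, then $h(m')\ge L$ by \eqref{eq:trunc}. So $r\ge L$, and every leaf $c'\in X'$ has $d(m',c')\ge L$; it does not matter whether $X$ and $X'$ are upper or lower.

If $h(m)<L$, then $h(m')=h(m)=:h$ by \eqref{eq:trunc}, and we claim that $X$ is upper if and only if $X'$ is. Let $X$ be upper. Then all $a_i$ lie in lower components, so $d(m,a_i)=h<L$, and \eqref{eq:trunc} gives $d(m',b_i)=h$ for all $i$. By Lemma~\ref{lem:dist} no $b_i$ lies in the upper component of $T-m'$, which is therefore $X'$. The converse follows by exchanging $\bar a$ and $\bar b$. If both are lower, then $r=h=d(m',c')$ for every leaf $c'\in X'$. If both are upper, then $r=h+2j$ with $j\ge1$, and $X'$ contains a leaf at distance $h+2j$ from $m'$ by Lemma~\ref{lem:dist}.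
\end{proof}

Recall that the \emph{quantifier rank} of a formula is the maximal depth of nested quantifiers. A formula of rank at most $k+1$ is equivalent to a Boolean combination of formulas $\psi$ and $\exists x\,\psi$ with $\psi$ of rank at most $k$.

\begin{lemma}\label{lem:rank}
If $\bar a\approx_{2^k}\bar b$, then $\bar a$ and $\bar b$ satisfy in $\mathbb M_0$ the same parameter-free formulas of quantifier rank at most $k$.
\end{lemma}

\begin{proof}
Induction on $k$, for all tuples at once. Let $k=0$; we must treat the atomic formulas. Equalities are preserved because $f$ is a bijection with $f(a_i)=b_i$. By (H3), two paths between entries that share an interior vertex of a segment both contain the segment, so two such paths meet if and only if they share an essential vertex, that is, if and only if the corresponding paths in $R(\bar a)$ meet. The isomorphism $f$ preserves this, so it preserves $D$. Now let $\bar a\approx_{2^{k+1}}\bar b$ and let $\psi$ have rank at most $k$. Formulas of rank at most $k$ are preserved because $\bar a\approx_{2^k}\bar b$. If $\psi(\bar a,c)$ holds, Lemma~\ref{lem:ext} gives $c'$ with $\bar ac\approx_{2^k}\bar bc'$,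 so $\psi(\bar b,c')$ holds by induction. By the symmetry of $\approx$, the formula $\exists x\,\psi$ has the same truth value at $\bar a$ and $\bar b$.
\end{proof}

\section{Parameters seen from far away}\label{sec:glue}

All properties in Theorem~\ref{thm:A} allow parameters. Finitely many parameters lie below some $s_t$, and from a leaf much larger than $2^t$ they are all reached along the same long stretch of the spine. So for distant leaves the parameters can be replaced by the single leaf $0$.

\begin{lemma}\label{lem:glue}
Let $t\ge0$ and $L\ge1$, let $\bar w$ be a tuple with entries in $[0,2^t)$, and let $\bar c,\bar c'$ be nonempty tuples of equal length with all entries at least $2^{t+L}$. If $(0,\bar c)\approx_L(0,\bar c')$, then $(0,\bar w,\bar c)\approx_L(0,\bar w,\bar c')$.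
\end{lemma}

\begin{proof}
Let $f$ witness $(0,\bar c)\approx_L(0,\bar c')$. If $\bar w$ has no nonzero entry, $f$ also witnesses the conclusion. Otherwise let $\tau=\max_i\beta(w_i)$, so $1\le\tau\le t$.

All $\beta(c_j)$ are at least $t+L+1$. By (S2) and (S3), $H(0,\bar c)=\bigcup_j[0,c_j]$ contains $s_0,\dots,s_{t+L+1}$, and it meets $\mathrm{Desc}(s_i)$ exactly in $s_0,\dots,s_i$ for $i\le t+L$. So for $1\le i\le t+L$ the child of $s_i$ off the spine is not in $H(0,\bar c)$, and $s_i$ has degree $2$ there. Hence the segment $[0,e]$ of $H(0,\bar c)$ at $0$ begins with $s_0,\dots,s_{t+L+1}$ and has length $g\ge t+L+1$.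

By (S1) and \eqref{eq:desc}, $H(0,\bar w)\subseteq\mathrm{Desc}(s_\tau)$. An entry $w_i$ with $\beta(w_i)=\tau$ shows that $H(0,\bar w)$ contains $s_0,\dots,s_\tau$ and both children of $s_\tau$, so $s_\tau$ has degree $2$ in $H(0,\bar w)$. Consider $H=H(0,\bar w,\bar c)=H(0,\bar w)\cup H(0,\bar c)$. Inside $\mathrm{Desc}(s_\tau)$ it coincides with $H(0,\bar w)$, because $H(0,\bar c)$ contributes only $s_0,\dots,s_\tau$; outside it coincides with $H(0,\bar c)$. The only edge of $T$ joining the two regions is $s_\tau s_{\tau+1}$, and it raises the degree of $s_\tau$ to $3$. All other degrees are those in $H(0,\bar w)$ or in $H(0,\bar c)$. Therefore the essential vertices of $H$ are those of $H(0,\bar w)$, the vertex $s_\tau$, and those of $H(0,\bar c)$ other than $0$; and the segments of $H$ are those of $H(0,\bar w)$ subdivided at $s_\tau$, those of $H(0,\bar c)$ other than $[0,e]$, and $[s_\tau,e]$, of length $g-\tau>L$.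

The same description holds for $\bar c'$, with a vertex $e'$, and $e'=f(e)$ since $f(0)=0$ and $0$ has one neighbor in each reduced tree. The map that is the identity on $s_\tau$ and on the essential vertices of $H(0,\bar w)$, and is $f$ on the remaining ones, witnesses the conclusion; the segments $[s_\tau,e]$ and $[s_\tau,e']$ both have truncated length $L$.
\end{proof}

The margin $L$ in the bound $2^{t+L}$ is what keeps $[s_\tau,e]$ long after $\tau$ edges are removed from $[0,e]$. Lemmas~\ref{lem:glue} and \ref{lem:rank} combine into the statement that we apply.

\begin{corollary}\label{cor:far}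
Let $\phi(\bar x,\bar y)$ be a parameter-free formula of quantifier rank at most $k$, let $L=2^k$, and let $\bar w$ have entries in $[0,2^t)$. If $\bar c,\bar c'$ are nonempty tuples with all entries at least $2^{t+L}$ and $(0,\bar c)\approx_L(0,\bar c')$, then $\phi(\bar c,\bar w)\Leftrightarrow\phi(\bar c',\bar w)$ in $\mathbb M_0$.
\end{corollary}

\section{Minimality, absence of order, and the number of types}\label{sec:verify}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Proposition~\ref{prop:square} shows that $\mathbb M_0^2$ is ordered, so $\mathbb M_0$ and $\mathrm{Th}(\mathbb M_0)$ have the strict order property, and that the pairs $(2^i,2^{i+1})$, $i\in\omega$, witness the order property. Three claims remain. For a formula of quantifier rank at most $k$ with parameters $\bar a$ we always put $L=2^k$ and choose $t$ with all entries of $\bar a$ in $[0,2^t)$.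

\emph{$\mathbb M_0$ is minimal.} Let $\phi(x,\bar a)$ be given and $c,c'\ge2^{t+L}$. The hulls $H(0,c)$ and $H(0,c')$ are single segments of lengths $2\beta(c),2\beta(c')\ge L$, so $(0,c)\approx_L(0,c')$. By Corollary~\ref{cor:far}, $\phi(x,\bar a)$ has constant truth value on $[2^{t+L},\infty)$.

\emph{$\mathbb M_0$ is not ordered.} Suppose that $\phi(x,y,\bar a)$ defines a strict order with an infinite chain $C$. Choose $c\in C$ with $c\ge2^{t+L}$, put $h=\beta(c)>L$, and choose $c'\in C$ with $c'\ge2^h$, so that $h'=\beta(c')>h$. By (S2) and (S3), $[0,c]\subseteq\mathrm{Desc}(s_h)$ and $[0,c']$ share exactly $s_0,\dots,s_h$. So $H(0,c,c')$ is a tripod with center $s_h$ and legs of lengths $h$, $h$ and $(h'-h)+h'$ to $0,c,c'$. All three are at least $L$, hence $(0,c,c')\approx_L(0,c',c)$, and Corollary~\ref{cor:far} gives $\phi(c,c',\bar a)\Leftrightarrow\phi(c',c,\bar a)$. As $c\ne c'$ are comparable, both hold, and transitivity gives $\phi(c,c,\bar a)$, against irreflexivity.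

\emph{$\mathbb M_0$ has small theory.} A type is a limit of tuples of $M_0$ along an ultrafilter, and we show that such a limit is determined by a limiting shape, in which each segment has a finite length or length $\infty$. Let $q\in S_n(M_0)$. The sets $\phi(M_0^n)$, $\phi\in q$, have the finite intersection property, so they belong to an ultrafilter $U$ on $M_0^n$. Then $q$ is contained in $q_U=\{\phi\text{ over }M_0:\phi(M_0^n)\in U\}$, and $q=q_U$ by maximality. To $U$ we attach the following data:
\begin{itemize}
\item the set $J$ of $j\le n$ such that $\{\bar c:c_j=v\}\notin U$ for all $v\in\omega$, and for $j\notin J$ the element $v_j$ with $\{\bar c:c_j=v_j\}\in U$;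
\item if $J\ne\emptyset$, for each $L\ge1$ the unique $\approx_L$-class $K_L$ with $\{\bar c:(0,\bar c_J)\in K_L\}\in U$, where $\bar c_J=(c_j)_{j\in J}$. It exists by (E2).
\end{itemize}

There are countably many data. For $L\le L'$ the classes $K_L$ and $K_{L'}$ intersect, so $K_{L'}\subseteq K_L$. Fix a tuple in $K_1$ and let $R$ be its reduced tree. By (E1), the reduced tree of every tuple in $K_1$ is identified with $R$ in exactly one way, so $K_L$ is determined by $K_1$ and the function $\lambda_L$ that assigns to an edge $s$ of $R$ the length of the corresponding segment, truncated at $L$, for any tuple in $K_L$. Nestedness gives $\lambda_L(s)=\min(\lambda_{L'}(s),L)$ for $L\le L'$. Thus $\lambda_L(s)$ is nondecreasing in $L$, and letting $L'\to\infty$ we get $\lambda_L(s)=\min(\lambda(s),L)$ with $\lambda(s)=\sup_L\lambda_L(s)\in\{1,2,\dots\}\cup\{\infty\}$. So the sequence $(K_L)$ is determined by $K_1$, for which there are finitely many choices, and by a function $\lambda$ from a finite set to a countable set.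

The data determine $q_U$. If $J=\emptyset$, then $U$ is principal and $q_U$ is the type of $(v_1,\dots,v_n)$. Let $J\ne\emptyset$, let $U,U'$ have the same data, and let $\phi(\bar x,\bar a)$ be given, with $t$ so large that also all $v_j$ lie in $[0,2^t)$. Put
$$S=\{\bar c\in M_0^n:\ c_j=v_j\ (j\notin J),\quad c_j\ge2^{t+L}\ (j\in J),\quad(0,\bar c_J)\in K_L\}.$$
Each condition defines a set in $U$; for $c_j\ge2^{t+L}$ this holds because the complement is a finite union of sets $\{\bar c:c_j=v\}\notin U$. So $S\in U$, and $S\in U'$ for the same reason. By Corollary~\ref{cor:far} with $\bar w=(\bar a,(v_j)_{j\notin J})$, the formula $\phi(\bar x,\bar a)$ has constant truth value on $S$. Hence $\phi\in q_U$ if and only if $\phi\in q_{U'}$.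

So each $S_n(M_0)$ is countable. The types of the elements of $M_0$ are distinct, so $|S(M_0)|=\aleph_0$.
\end{proof}

\begin{example}\label{ex:nondef}
By Theorems~\ref{thm:A} and \ref{thm:B}, the generic type of $\mathbb M_0$ is not definable. This can be seen on the sets $C_{x,y}$. Suppose a formula with parameters, and with $L,t$ as above, defines the set of $(x,y)$ with $C_{x,y}$ cofinite. Let $N\ge t+L+1$. The set $C_{x,y}$ is finite for $(x,y)=(2^{N-1},2^N)$, and $H(0,x,y)$ is a tripod with legs $N,N,N+2$. The leaves $x'=2^{N+1}$ and $y'=2^{N+1}+2^N$ have lowest common ancestor $m=(N+1,1)$, a child of $s_{N+2}$, so $H(0,x',y')$ is a tripod with center $m$ and legs $N+3,N+1,N+1$. For $v\ge2^{N+2}$ neither $0$ nor $v$ is in $\mathrm{Desc}(m)$, so $C_{x',y'}$ is cofinite by \eqref{eq:desc}. But $(0,x,y)\approx_L(0,x',y')$, contradicting Corollary~\ref{cor:far}.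
\end{example}

\section{The generic type and the order property}\label{sec:B}

Let $\mathbb M$ be minimal with generic type $p$. ``Almost all $a$'' means all but finitely many $a\in M$.

\begin{proposition}\label{prop:nondef}
If $p$ is not definable, then $\mathbb M$ has the order property.
\end{proposition}

\begin{proof}
Let $B=\{\bar b\in M^m:\phi(x,\bar b)\in p\}$ be non-definable. Then no finite set of test points $a$ decides, through the values $\phi(a,\bar b)$, whether $\bar b\in B$; we play this against the fact that almost all test points do separate a given $\bar b\in B$ from a given $\bar b'\notin B$.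

We choose $\bar b_n\in B$, $\bar b_n'\notin B$ and $a_n\in M$ by induction on $n$. Given $a_i$ for $i<n$, the set $B$ is not a union of atoms of the finite Boolean algebra of subsets of $M^m$ generated by the sets $\{\bar b:\phi(a_i,\bar b)\}$, $i<n$, since such unions are definable. So some atom contains $\bar b_n\in B$ and $\bar b_n'\notin B$, and $\phi(a_i,\bar b_n)\Leftrightarrow\phi(a_i,\bar b_n')$ for $i<n$. For $j\le n$ the set $\phi(M,\bar b_j)$ is cofinite, and $\phi(M,\bar b_j')$ is finite by minimality. So there is $a_n$ with $\phi(a_n,\bar b_j)\wedge\neg\phi(a_n,\bar b_j')$ for all $j\le n$. In summary, $\phi(a_i,\bar b_j)$ is true and $\phi(a_i,\bar b_j')$ is false for $i\ge j$, and the two have the same truth value for $i<j$.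

By Ramsey's theorem we pass to a subsequence on which $\phi(a_i,\bar b_j)$ has constant truth value for $i<j$; the summary remains valid. If the value is true, then $\phi(a_i,\bar b_j')$ holds if and only if $i<j$. If it is false, then $\neg\phi(a_i,\bar b_j)$ holds if and only if $i<j$. In either case the tuples $(a_i,\bar b_i,\bar b_i')$ witness the order property.
\end{proof}

This direction did not use that $\mathbb M$ is not ordered. For the rest of the section assume that $p$ is definable and $\mathbb M$ is not ordered; we show that $\mathbb M$ does not have the order property. The idea is that independent generic tuples are symmetric, while an ordered sequence is not.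

\subsection*{The quantifier ``for almost all''}
For a formula $\psi(x,\bar y)$ over $M$, fix a formula $\mathsf Qx\,\psi$ over $M$ that defines $\{\bar b:\psi(M,\bar b)\text{ is cofinite}\}$. The following hold in $\mathbb M$: $\mathsf Qx(\psi\wedge\psi')\Leftrightarrow\mathsf Qx\,\psi\wedge\mathsf Qx\,\psi'$; $\mathsf Qx\,\neg\psi\Leftrightarrow\neg\mathsf Qx\,\psi$, by minimality; $\forall x\,\psi\Rightarrow\mathsf Qx\,\psi\Rightarrow\exists x\,\psi$, since $M$ is infinite; and equivalent formulas $\psi$ give equivalent formulas $\mathsf Qx\,\psi$. Definability of $p$ enters here: $\mathsf Qx\,\psi$ is again a formula, so $\mathsf Q$ can be iterated and minimality applies at each stage. By induction the same rules hold for blocks $\mathsf Q\bar x=\mathsf Qx_1\cdots\mathsf Qx_r$.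

\begin{lemma}\label{lem:sym}
For every formula $\psi(x,y,\bar z)$ over $M$, $\mathsf Qx\mathsf Qy\,\psi\Leftrightarrow\mathsf Qy\mathsf Qx\,\psi$ in $\mathbb M$.
\end{lemma}

\begin{proof}
Fixing values for $\bar z$, we may assume $\psi=\psi(x,y)$. If the equivalence fails, then, as $\mathsf Q$ commutes with negation, after possibly replacing $\psi$ by $\neg\psi$ we have $\mathsf Qx\mathsf Qy\,\psi$ and $\mathsf Qy\mathsf Qx\,\neg\psi$. So the set $W$ of $a$ such that $\psi(a,M)$ is cofinite and $\psi(M,a)$ is finite is cofinite. For $a\in W$ the set $F_a=\{y\in W:\neg\psi(a,y)\}$ is finite. Each $y\in W$ lies in $F_a$ for almost all $a\in W$, since $\psi(M,y)$ is finite; so each finite $F\subseteq W$ is contained in $F_a$ for almost all $a\in W$. Define $a<b$ if $a,b\in W$ and $F_a\subsetneq F_b$; this is a definable strict order. Start with any $a_0\in W$. Given $a_n$, pick $z\in W\setminus F_{a_n}$ and $a_{n+1}\in W$ with $F_{a_n}\cup\{z\}\subseteq F_{a_{n+1}}$. Then $a_0<a_1<\cdots$, so $\mathbb M$ is ordered, a contradiction.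
\end{proof}

This is the only use of the hypothesis that $\mathbb M$ is not ordered, and it cannot be dropped. In $(\omega,<)$ the formula $\exists z\,\forall x\,(z<x\to\psi)$ serves as $\mathsf Qx\,\psi$, so the generic type is definable; yet $\mathsf Qx\mathsf Qy\,(x<y)$ holds, $\mathsf Qy\mathsf Qx\,(x<y)$ fails, and the order property holds.

By Lemma~\ref{lem:sym}, adjacent quantifiers $\mathsf Q$ may be exchanged, so the order of the variables in $\mathsf Q\bar x$ is irrelevant. The set $p^{(r)}=\{\psi(\bar x)\text{ over }M:\mathbb M\models\mathsf Q\bar x\,\psi\}$, for $\bar x=(x_1,\dots,x_r)$, is closed under conjunction, consists of satisfiable formulas, and contains $\psi$ or $\neg\psi$ for each $\psi$; it is a complete type over $M$, invariant under permuting the variables. For $r=0$ it is the set of sentences over $M$ true in $\mathbb M$. For $\bar x,\bar x'$ of the same length, renaming the bound variables and then exchanging the blocks gives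
\begin{equation}\label{eq:swap}
\mathsf Q\bar x\,\mathsf Q\bar x'\,\Lambda(\bar x,\bar x')\iff\mathsf Q\bar x'\,\mathsf Q\bar x\,\Lambda(\bar x',\bar x)\iff\mathsf Q\bar x\,\mathsf Q\bar x'\,\Lambda(\bar x',\bar x).
\end{equation}
Since $\mathsf Q$ commutes with Boolean connectives, this yields
\begin{equation}\label{eq:swap2}
\mathsf Q\bar x\,\mathsf Q\bar x'\,\big(\Lambda(\bar x,\bar x')\leftrightarrow\Lambda(\bar x',\bar x)\big)\quad\text{for every formula }\Lambda\text{ over }M.
\end{equation}

\subsection*{Generic and finite coordinates}
Suppose that $\bar a_i\in M^n$ ($i\in\omega$) satisfy $\phi(\bar a_i,\bar a_j)\Leftrightarrow i<j$. The $\bar a_i$ are distinct, since $\phi(\bar a_i,\bar a_j)$ holds and $\phi(\bar a_i,\bar a_i)$ fails for $i<j$. Let $U$ be a nonprincipal ultrafilter on $\omega$, and let $q\in S_n(M)$ consist of the formulas $\psi$ with $\{i:\psi(\bar a_i)\}\in U$. Choose a maximal set of coordinates on which $q$ restricts to $p^{(r)}$, where $r\ge0$ is the size of the set. After permuting coordinates these are the first $r$, with variables $\bar x$; let $\bar y$ be the remaining variables and write $\bar a_i=\bar b_i\bar c_i$ accordingly.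 By construction,
\begin{equation}\label{eq:star}
\text{if }\mathsf Q\bar x\,\psi(\bar x)\text{ holds, with $\psi$ over $M$, then }\psi(\bar b_i)\text{ holds for $U$-almost all }i.
\end{equation}

The case $r=n$ shows the whole idea. Let $\Omega(\bar x,\bar x')$ be $\phi(\bar x,\bar x')\leftrightarrow\phi(\bar x',\bar x)$. By \eqref{eq:swap2} and \eqref{eq:star} there is $i$ with $\mathsf Q\bar x'\,\Omega(\bar a_i,\bar x')$, and by \eqref{eq:star} again there is $j>i$ with $\Omega(\bar a_i,\bar a_j)$, which is absurd.

In general the remaining coordinates range over finite sets. Let $y$ be a variable in $\bar y$. By maximality the restriction of $q$ to $\bar xy$ is not $p^{(r+1)}$, so there is $\psi(\bar x,y)\in q$ with $\mathsf Q\bar x\,\mathsf Qy\,\neg\psi$. Then $\mathsf Qy'\,\neg\psi(\bar x,y')$ is in $p^{(r)}\subseteq q$. So $\psi(\bar x,y)\wedge\mathsf Qy'\,\neg\psi(\bar x,y')$ is in $q$, and for each value of $\bar x$ in $M^r$ it has finitely many solutions $y$. The conjunction of these formulas over all $y$ in $\bar y$ is a formula $\theta(\bar x,\bar y)\in q$ such that $P_{\bar b}=\{\bar c:\theta(\bar b,\bar c)\}$ is finite for every $\bar b\in M^r$.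 (If $r=n$, $P_{\bar b}$ consists of the empty tuple.) We have $\bar c_i\in P_{\bar b_i}$ for $U$-almost all $i$. If $r=0$, infinitely many distinct $\bar a_i$ would lie in one finite set; so $r\ge1$.

\subsection*{Eliminating the finite coordinates}
To apply \eqref{eq:swap2} we need a formula in $\bar b_i,\bar b_j$ alone that expresses $\phi(\bar a_i,\bar a_j)$. The difficulty is that $\bar c_i$ need not be a definable function of $\bar b_i$, and we have no bound on $|P_{\bar b}|$. We therefore identify the points of $P_{\bar b}$ that $\phi$ does not separate over a generic fiber, and show that one fixed fiber names the resulting classes.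

For $\bar b,\bar b'\in M^r$ define an equivalence relation $E_{\bar b,\bar b'}$ on $P_{\bar b}$: put $\bar c\,E_{\bar b,\bar b'}\,\bar e$ if for all $\bar c'\in P_{\bar b'}$
$$\phi(\bar b\bar c,\bar b'\bar c')\Leftrightarrow\phi(\bar b\bar e,\bar b'\bar c')\qquad\text{and}\qquad\phi(\bar b'\bar c',\bar b\bar c)\Leftrightarrow\phi(\bar b'\bar c',\bar b\bar e).$$
For $\bar c,\bar e\in P_{\bar b}$ put $\bar c\,E^\infty_{\bar b}\,\bar e$ if $\mathsf Q\bar x'(\bar c\,E_{\bar b,\bar x'}\,\bar e)$, and let $\chi(\bar b,\bar b')$ say that $E_{\bar b,\bar b'}=E^\infty_{\bar b}$. All three are definable, uniformly in $\bar b,\bar b'$. Fix $\bar b$. For each pair $\bar c,\bar e\in P_{\bar b}$, either $\mathsf Q\bar x'(\bar c\,E_{\bar b,\bar x'}\,\bar e)$ or $\mathsf Q\bar x'\neg(\bar c\,E_{\bar b,\bar x'}\,\bar e)$, so $\mathsf Q\bar x'(\bar c\,E_{\bar b,\bar x'}\,\bar e\leftrightarrow\bar c\,E^\infty_{\bar b}\,\bar e)$. There are finitely many pairs, hence $\mathsf Q\bar x'\,\chi(\bar b,\bar x')$. As $\bar b$ is arbitrary, $\mathsf Q\bar x\,\mathsf Q\bar x'\chi(\bar x,\bar x')$ holds, and \eqref{eq:swap} gives $\mathsf Q\bar x\,\mathsf Q\bar x'\chi(\bar x',\bar x)$.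 Thus
\begin{equation}\label{eq:chi}
\mathsf Q\bar x\,\mathsf Q\bar x'\,\big(\chi(\bar x,\bar x')\wedge\chi(\bar x',\bar x)\big).
\end{equation}
In particular there is $\bar b_*\in M^r$ with $\mathsf Q\bar x'\,\chi(\bar x',\bar b_*)$. For $\bar c\in P_{\bar b}$ let $\tau_{\bar b}(\bar c)\colon P_{\bar b_*}\to\{0,1\}^2$ send $\bar c'$ to the pair of truth values of $\phi(\bar b\bar c,\bar b_*\bar c')$ and $\phi(\bar b_*\bar c',\bar b\bar c)$. There are finitely many functions $\tau\colon P_{\bar b_*}\to\{0,1\}^2$, and each condition $\tau_{\bar b}(\bar c)=\tau$ is definable, with $\bar b_*$ and the elements of $P_{\bar b_*}$ as parameters. By definition $\tau_{\bar b}(\bar c)=\tau_{\bar b}(\bar e)$ means $\bar c\,E_{\bar b,\bar b_*}\,\bar e$, so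
\begin{equation}\label{eq:tau}
\text{if }\chi(\bar b,\bar b_*)\text{ and }\tau_{\bar b}(\bar c)=\tau_{\bar b}(\bar e),\text{ then }\bar c\,E^\infty_{\bar b}\,\bar e.
\end{equation}
By \eqref{eq:star}, $\chi(\bar b_i,\bar b_*)$ holds for $U$-almost all $i$. Since $U$ is an ultrafilter and there are finitely many $\tau$, there are $I\in U$ and $\tau$ such that $\bar c_i\in P_{\bar b_i}$, $\chi(\bar b_i,\bar b_*)$ and $\tau_{\bar b_i}(\bar c_i)=\tau$ for all $i\in I$. Let
$$\Lambda(\bar b,\bar b')\ :=\ \exists\,\bar c\in P_{\bar b}\ \exists\,\bar c'\in P_{\bar b'}\ \big(\tau_{\bar b}(\bar c)=\tau\ \wedge\ \tau_{\bar b'}(\bar c')=\tau\ \wedge\ \phi(\bar b\bar c,\bar b'\bar c')\big).$$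

\begin{lemma}\label{lem:lambda}
If $i,j\in I$ and $\chi(\bar b_i,\bar b_j)\wedge\chi(\bar b_j,\bar b_i)$, then $\phi(\bar a_i,\bar a_j)\Leftrightarrow\Lambda(\bar b_i,\bar b_j)$ and $\phi(\bar a_j,\bar a_i)\Leftrightarrow\Lambda(\bar b_j,\bar b_i)$.
\end{lemma}

\begin{proof}
The hypothesis is symmetric in $i,j$, so the first equivalence suffices. If $\phi(\bar a_i,\bar a_j)$ holds, then $\bar c_i,\bar c_j$ witness $\Lambda(\bar b_i,\bar b_j)$. Conversely let $\bar c,\bar c'$ witness $\Lambda(\bar b_i,\bar b_j)$. By \eqref{eq:tau}, $\bar c\,E^\infty_{\bar b_i}\,\bar c_i$ and $\bar c'\,E^\infty_{\bar b_j}\,\bar c_j$; by the hypothesis, $\bar c\,E_{\bar b_i,\bar b_j}\,\bar c_i$ and $\bar c'\,E_{\bar b_j,\bar b_i}\,\bar c_j$. The first clause in the definition of $E_{\bar b_i,\bar b_j}$ turns $\phi(\bar b_i\bar c,\bar b_j\bar c')$ into $\phi(\bar b_i\bar c_i,\bar b_j\bar c')$, and the second clause in the definition of $E_{\bar b_j,\bar b_i}$ turns this into $\phi(\bar b_i\bar c_i,\bar b_j\bar c_j)$.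
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
One direction is Proposition~\ref{prop:nondef}. For the other, let $p$ be definable and suppose that $\phi$ and $(\bar a_i)$ witness the order property; we keep the notation above. By \eqref{eq:swap2} and \eqref{eq:chi}, $\mathsf Q\bar x\,\mathsf Q\bar x'\,\Omega$ holds for
$$\Omega(\bar x,\bar x'):=\big(\Lambda(\bar x,\bar x')\leftrightarrow\Lambda(\bar x',\bar x)\big)\wedge\chi(\bar x,\bar x')\wedge\chi(\bar x',\bar x).$$
By \eqref{eq:star} there is $i\in I$ with $\mathsf Q\bar x'\,\Omega(\bar b_i,\bar x')$. By \eqref{eq:star} applied to $\Omega(\bar b_i,\bar x')$, and since $U$ is nonprincipal, there is $j\in I$ with $j>i$ and $\Omega(\bar b_i,\bar b_j)$. Lemma~\ref{lem:lambda} gives $\phi(\bar a_i,\bar a_j)\Leftrightarrow\phi(\bar a_j,\bar a_i)$. But the left side holds and the right side fails, because $i<j$.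
\end{proof}

\section{Total preorders on tuples}\label{sec:C}

To push a total preorder from $M^n$ down to $M$, we attach to $a\in M$ the set of classes met by the fiber over $a$. By induction these sets are finite, and finite subsets of a linear order can be compared by their largest difference. For finite subsets $A,B$ of a linearly ordered set $I$, put $A<_{\mathrm{co}}B$ if $A\ne B$ and $\max(A\triangle B)\in B$. This \emph{colexicographic} relation is a strict linear order: given finitely many finite sets, list their union as $\iota_0<\dots<\iota_k$; then $A<_{\mathrm{co}}B$ if and only if $\sum_{\iota_l\in A}2^l<\sum_{\iota_l\in B}2^l$.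

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Induction on $n$. Let $\preccurlyeq$ be a definable total preorder on a definable set $X\subseteq M^n$, let $\sim$ be its equivalence relation and $I$ the linearly ordered set of classes, and write $\bar x\prec\bar y$ for $\bar x\preccurlyeq\bar y\wedge\neg(\bar y\preccurlyeq\bar x)$.

Let $n=1$. The relation $\prec$, taken to be empty outside $X$, is a definable strict order on $M$, and a set of representatives of the classes is a chain. Since $\mathbb M$ is not ordered, $I$ is finite.

Let $n>1$. For $a\in M$ let $X_a=X\cap(\{a\}\times M^{n-1})$ and let $I_a$ be the set of classes that meet $X_a$. The restriction of $\preccurlyeq$ to $X_a$ is a total preorder on a subset of $M^{n-1}$, definable with the extra parameter $a$, so $I_a$ is finite by induction. Define $a\lhd a'$ if $I_a<_{\mathrm{co}}I_{a'}$. Let $\mu(\bar z,a)$ be the formula $\exists\bar u\in X_a\,(\bar u\sim\bar z)$, which says that the class of $\bar z$ is in $I_a$. Then $a\lhd a'$ is defined by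
$$\exists\bar z\in X\,\Big(\mu(\bar z,a')\wedge\neg\mu(\bar z,a)\wedge\forall\bar z'\in X\,\big(\bar z\prec\bar z'\to(\mu(\bar z',a)\leftrightarrow\mu(\bar z',a'))\big)\Big).$$
The relation $\lhd$ is irreflexive and transitive because $<_{\mathrm{co}}$ is, and elements with distinct sets $I_a$ are comparable. If there were infinitely many distinct sets $I_a$, one $a$ for each would form an infinite chain in $M$. So there are finitely many, and $I=\bigcup_aI_a$ is finite.
\end{proof}

The proof uses only that $\mathbb M$ is not ordered; minimality plays no role. Totality is used twice: to make representatives a chain when $n=1$, and to give meaning to $\max(I_a\triangle I_{a'})$. The order of Proposition~\ref{prop:square} is far from total. For $x\ge1$ we have $C_{x,x}=\omega\setminus\{x\}$, so the pairs $(x,x)$ are pairwise incomparable.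

\begin{thebibliography}{9}
\bibitem{questions} \emph{Some Questions Concerning Minimal Structures}, \texttt{http://elib.mi.sanu.ac.rs/files/journals/publ/102/n096p079.pdf}
\end{thebibliography}
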